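\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Representation dimension can increase\\ under passage to a corner algebra}


\begin{abstract}
It was conjectured that $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$ for every
Artin algebra $A$ and every nonzero idempotent $e\in A$. We disprove this: for every $d\ge 4$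
there are a self-injective algebra $A$ with $\operatorname{rep.dim}(A)=d$ and an idempotent $e$
with $\operatorname{rep.dim}(eAe)\ge 2d-3>d$. We also show that the inequality does hold whenever
$\operatorname{rep.dim}(A)\le 3$, so $4$ is the smallest value of $\operatorname{rep.dim}(A)$ for
which it can fail.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $A$ be an Artin algebra and let $A\text{-mod}$ be the category of finitely generated left
$A$-modules. A module $M\in A\text{-mod}$ is a \emph{generator-cogenerator} if every
indecomposable projective and every indecomposable injective $A$-module is isomorphic to a direct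
summand of $M$. The \emph{representation dimension} of $A$, in the sense of Auslander, is
\[
\operatorname{rep.dim}(A)=\inf\{\operatorname{gl.dim}\operatorname{End}_A(M) :
M\in A\text{-mod is a generator-cogenerator}\}.
\]
This number measures how economically all modules can be resolved by the summands of one module.
We shall see in Lemma~\ref{lem:res} that, for a generator-cogenerator $M$ and $d\ge 2$, the
condition $\operatorname{gl.dim}\operatorname{End}_A(M)\le d$ says that every
$A$-module has a resolution of length at most $d-2$ by direct summands of powers of $M$, exact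
even after applying $\operatorname{Hom}_A(M,-)$. In particular
$\operatorname{rep.dim}(A)\le 2$ means that some $M$ contains every indecomposable module as a
summand, that is, $A$ has only finitely many indecomposable modules up to isomorphism.

Let $e\in A$ be a nonzero idempotent. The \emph{corner} $eAe$ is again an Artin algebra, and
$X\mapsto eX$ is an exact functor $A\text{-mod}\to eAe\text{-mod}$. Every $eAe$-module is of the
form $eX$, and if $M$ is a generator-cogenerator over $A$ then $eM$ is one over $eAe$
(Section~\ref{sec:res}). So passing to a corner seems only to forget information. The following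
conjecture is posed in \cite{rart}.

\begin{conjecture}
For any Artin algebra $A$ and any idempotent $e\ne 0$ in $A$,
$\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$.
\end{conjecture}

It is known to hold under an additional hypothesis. For $Y\in eAe\text{-mod}$ let
$a_Y\colon Ae\otimes_{eAe}Y\to\operatorname{Hom}_{eAe}(eA,Y)$ be the natural $A$-homomorphism that
sends $b\otimes y$ to the map $c\mapsto (cb)y$. If $a_Y$ is bijective for every
$Y\in eAe\text{-mod}$, then $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$.

\subsection*{Results}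

\begin{theorem}\label{thm:main}
Let $k$ be an infinite field and $s\ge 1$. There are a finite-dimensional self-injective
$k$-algebra $A_s$ and an idempotent $e\in A_s$ with
\[
\operatorname{rep.dim}(A_s)\le s+3,\qquad \operatorname{rep.dim}(eA_se)\ge 2s+3 .
\]
For $s=1$ this gives $\operatorname{rep.dim}(A_1)\le 4<5\le\operatorname{rep.dim}(eA_1e)$, so the
conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(a)] If $A$ is any Artin algebra with $\operatorname{rep.dim}(A)\le 3$ and
$0\ne e=e^2\in A$, then $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$. Hence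
$\operatorname{rep.dim}(A_1)=4$ exactly.
\item[(b)] For every $d\ge 4$ and every infinite field $k$ there are a finite-dimensional
self-injective $k$-algebra $A$ with $\operatorname{rep.dim}(A)=d$ and an idempotent $e\in A$ with
$\operatorname{rep.dim}(eAe)\ge 2d-3>d$. In particular
$\operatorname{rep.dim}(eAe)-\operatorname{rep.dim}(A)$ is unbounded.
\end{enumerate}
\end{theorem}

\subsection*{The idea}

Every finite-dimensional algebra $B$ is a corner of a self-injective algebra $\hat B$ that is
hardly longer: if $(\operatorname{rad}B)^\ell=0$, then
$(\operatorname{rad}\hat B)^{\ell+1}=0$. By an argument of Auslander this gives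
$\operatorname{rep.dim}(\hat B)\le\ell+1$. So the conjecture would imply
\begin{equation}\label{eq:consequence}
(\operatorname{rad}B)^\ell=0\ \Longrightarrow\ \operatorname{rep.dim}(B)\le\ell+1
\end{equation}
for every finite-dimensional $B\ne 0$ and $\ell\ge 1$, and it is this consequence that we refute.

A supply of algebras of large representation dimension is given by the algebras $E_N$ with
vertices $0,\dots,N$ in which the paths from $c$ to $d$ are the forms of degree $d-c$ in $N+1$
variables. We show that $\operatorname{rep.dim}(E_N)\ge N+2$. But
$(\operatorname{rad}E_N)^{N+1}=0$, and this is just consistent with \eqref{eq:consequence}. To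
gain on it, we take $N=2s+1$ and move a block of $s$ vertices from the middle of the chain to its
front, dualizing the bimodule that attaches it. In the resulting algebra $B_s$ the longest chains
have only $s+2$ vertices instead of $2s+2$, so that $(\operatorname{rad}B_s)^{s+2}=0$. On the other
hand, consider the \emph{projective} $B_s$-modules at the vertices that stayed and the
\emph{injective} $B_s$-modules at the vertices that were moved. Between them there are still maps,
indexed by the forms, that compose in the same way as those between the projective $E_N$-modules. A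
generator-cogenerator must contain all these modules. Therefore it still sees $E_N$, and we obtain
$\operatorname{rep.dim}(B_s)\ge N+2=2s+3$, whereas \eqref{eq:consequence} would give at most $s+3$.

Section~\ref{sec:res} translates global dimension into resolutions and proves the inequality of
Theorem~\ref{thm:range}(a), which shows where the naive argument for the conjecture stops working.
Section~\ref{sec:upper} contains the upper bound and Section~\ref{sec:lower} the lower bound. The
smallest case $s=1$ is worked by hand in Section~\ref{sec:example}, the general construction is in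
Section~\ref{sec:Bs}, and Section~\ref{sec:end} assembles the proofs.

\subsection*{Conventions}

Modules are finitely generated left modules unless stated otherwise, and $D$ is the standard
duality; over a field $k$ it is $\operatorname{Hom}_k(-,k)$. For a right module $V$ the left action
on $DV$ is $(bf)(v)=f(vb)$, and for a left module $V$ the right action on $DV$ is $(fb)(v)=f(bv)$.
Maps are composed from right to left. We write $\operatorname{add}M$ for the class of direct
summands of finite direct sums of copies of $M$.

\section{Resolutions by a generator-cogenerator}\label{sec:res}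

Let $A$ be an Artin algebra and $M\in A\text{-mod}$. Put
$\mathcal E_M=\operatorname{End}_A(M)^{\mathrm{op}}$, so that $\operatorname{Hom}_A(M,X)$ is a left
$\mathcal E_M$-module for each $X$. Left and right global dimension agree for Artin algebras, so
$\operatorname{gl.dim}\mathcal E_M=\operatorname{gl.dim}\operatorname{End}_A(M)$. We use two
standard facts, jointly referred to as (Y): the functor $\operatorname{Hom}_A(M,-)$ restricts to an
equivalence from $\operatorname{add}M$ to the finitely generated projective $\mathcal E_M$-modules,
and for $M'\in\operatorname{add}M$ and every $X$ the map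
\[
\operatorname{Hom}_A(M',X)\to
\operatorname{Hom}_{\mathcal E_M}\bigl(\operatorname{Hom}_A(M,M'),\operatorname{Hom}_A(M,X)\bigr)
\]
is bijective. (For $M'=M$ this is clear, and both sides are additive in $M'$.)

An exact sequence of $A$-modules is \emph{$M$-exact} if it stays exact under
$\operatorname{Hom}_A(M,-)$. An \emph{$M$-resolution of $X$ of length $r$} is an exact and
$M$-exact sequence
\[
0\to M_r\to\dots\to M_0\to X\to 0\qquad\text{with all }M_i\in\operatorname{add}M;
\]
zero terms are allowed. A \emph{right $\operatorname{add}M$-approximation} of $X$ is a map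
$M_0\to X$ with $M_0\in\operatorname{add}M$ through which every map $M\to X$ factors; it exists for
all $X$, and it is onto if $M$ is a generator, that is, if $A\in\operatorname{add}M$.

\begin{lemma}\label{lem:res}
Let $M$ be a generator-cogenerator of $A\text{-mod}$.
\begin{enumerate}
\item[(i)] If $d=\operatorname{gl.dim}\operatorname{End}_A(M)<\infty$, then every $X$ has an
$M$-resolution of length $r=\max(d-2,0)$.
\item[(ii)] If every $X$ has an $M$-resolution of length at most $r$, then
$\operatorname{gl.dim}\operatorname{End}_A(M)\le r+2$.
\end{enumerate}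
\end{lemma}

\begin{proof}
(i) Choose an exact sequence $0\to X\to I^0\to I^1$ with $I^0,I^1$ injective. Then
$I^j\in\operatorname{add}M$, because $M$ is a cogenerator, so
\[
0\to\operatorname{Hom}_A(M,X)\to\operatorname{Hom}_A(M,I^0)\to\operatorname{Hom}_A(M,I^1)
\]
is exact and its last two terms are projective. The cokernel of the last map has projective
dimension at most $d$, hence $\operatorname{Hom}_A(M,X)$ has projective dimension at most $r$.

Put $K_0=X$ and let $K_{i+1}$ be the kernel of a right $\operatorname{add}M$-approximation
$M_i\to K_i$, which is onto because $M$ is a generator. Each sequence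
$0\to K_{i+1}\to M_i\to K_i\to 0$ is $M$-exact. So $\operatorname{Hom}_A(M,K_r)$ is an $r$-th syzygy
of $\operatorname{Hom}_A(M,X)$; hence it is projective and isomorphic to
$\operatorname{Hom}_A(M,M')$ for some $M'\in\operatorname{add}M$. By (Y) the isomorphism is
induced by a map $M'\to K_r$. As $A\in\operatorname{add}M$, this map becomes bijective under
$\operatorname{Hom}_A(A,-)$, so $K_r\cong M'$. Splicing the short sequences gives the
$M$-resolution.

(ii) By (Y), a finitely generated $\mathcal E_M$-module $C$ has a presentation
\[
\operatorname{Hom}_A(M,M_1)\xrightarrow{\,f_*\,}\operatorname{Hom}_A(M,M_0)\to C\to 0,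
\qquad f\colon M_1\to M_0\text{ in }\operatorname{add}M.
\]
Now $\ker f_*=\operatorname{Hom}_A(M,\ker f)$, and applying $\operatorname{Hom}_A(M,-)$ to an
$M$-resolution of $\ker f$ gives a projective resolution of it of length at most $r$. So $C$ has
projective dimension at most $r+2$.
\end{proof}

How would one try to prove the conjecture? Let $B=eAe$ and let $M$ be a generator-cogenerator over
$A$. Since $e(Ae)=B$ and $e\,D(eA)=D(eAe)=DB$ lie in $\operatorname{add}eM$, the module $eM$ is a
generator-cogenerator over $B$. Given $Y\in B\text{-mod}$, write $Y=eX$, take an $M$-resolution of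
$X$ and apply $e$. The result is an exact sequence with terms in $\operatorname{add}eM$; the
question is whether it is $eM$-exact. For short resolutions and the right choice of $X$ it is.

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:range}(a)]
Let $B=eAe$, let $M$ be a generator-cogenerator over $A$ with
$d=\operatorname{gl.dim}\operatorname{End}_A(M)=\operatorname{rep.dim}(A)\le 3$, and let
$r=\max(d-2,0)\le 1$. For $Y\in B\text{-mod}$ put $X=\operatorname{Hom}_B(eA,Y)$. Then
$eX=\operatorname{Hom}_B(eAe,Y)=Y$, and for every $W\in A\text{-mod}$ the adjunction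
\[
\operatorname{Hom}_A\bigl(W,\operatorname{Hom}_B(eA,Y)\bigr)\cong
\operatorname{Hom}_B(eA\otimes_AW,Y)=\operatorname{Hom}_B(eW,Y)
\]
is the map $\varphi\mapsto e\varphi$, the restriction of $\varphi$ to $eW\to eX=Y$. So this map is
bijective.

By Lemma~\ref{lem:res}(i) there is an $M$-resolution $0\to M_1\to M_0\to X\to 0$, with $M_1=0$ if
$r=0$. The sequence $0\to eM_1\to eM_0\to Y\to 0$ is exact. Any $\psi\colon eM\to Y$ equals
$e\varphi$ for some $\varphi\colon M\to X$; we lift $\varphi$ to a map $M\to M_0$ and apply $e$ to
get a lift of $\psi$ to $eM\to eM_0$. So the sequence is an $eM$-resolution of $Y$ of length at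
most $r$, and Lemma~\ref{lem:res}(ii) gives $\operatorname{rep.dim}(B)\le r+2$. This settles $d=3$
and $d=2$.

Let $d\le 1$. Then $r=0$, so $\operatorname{add}M=A\text{-mod}$ and
$\operatorname{Hom}_A(M,W)$ is projective for every $W$. Let $U$ be a simple module with injective
envelope $I$. The cokernel of the last map in
\[
0\to\operatorname{Hom}_A(M,U)\to\operatorname{Hom}_A(M,I)\to\operatorname{Hom}_A(M,I/U)
\]
has projective dimension at most $1$. So the image of that map is projective, and
$\operatorname{Hom}_A(M,U)\to\operatorname{Hom}_A(M,I)$ splits. By (Y) the retraction comes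
from a map $I\to U$ that is a retraction of $U\to I$. So $U$ is a summand of the indecomposable
module $I$, and $U=I$. Thus all simple modules are injective and $A$ is semisimple. Then $eAe$ is
semisimple too, and it has representation dimension $0$.
\end{proof}

\begin{remark}
The argument stops at $r=2$. Let $K_1=\ker(M_0\to X)$. For $eM$-exactness at the next step, every
map $eM\to eK_1$ would have to lift to $eM_1$. Such a map corresponds to a map
$M\to\operatorname{Hom}_B(eA,eK_1)$, while the $M$-resolution only lets us lift maps $M\to K_1$.
\end{remark}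

\section{The upper bound: corners of self-injective algebras}\label{sec:upper}

An Artin algebra $A$ is self-injective if $A$ is injective as a left module. Then every projective
module is injective, and since both the indecomposable projective and the indecomposable injective
modules are indexed by the finitely many simple modules, projective and injective modules coincide.

\begin{lemma}[Auslander]\label{lem:auslander}
Let $A$ be self-injective with radical $\mathfrak r$, and let $\mathfrak r^n=0$ with $n\ge 2$. Then
$\operatorname{rep.dim}(A)\le n$.
\end{lemma}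

\begin{proof}
Let $M=\bigoplus_{i=1}^nA/\mathfrak r^i$. It is a generator because $A/\mathfrak r^n=A$, and a
cogenerator because injective modules are projective.

\emph{Claim: if $\mathfrak r^mX=0$ with $1\le m\le n$, then $X$ has an $M$-resolution of length at
most $m-1$.} The $M$-exactness has to be tested on the modules $A/\mathfrak r^i$, and a map
$A/\mathfrak r^i\to X$ is the same as an element of
$X_i=\{x\in X:\mathfrak r^ix=0\}$. We have
$0=X_0\subseteq X_1\subseteq\dots\subseteq X_m=X$, and $X_i/X_{i-1}$ is semisimple because
$\mathfrak rX_i\subseteq X_{i-1}$. Let $Q_i\to X_i/X_{i-1}$ be a projective cover over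
$A/\mathfrak r^i$ and lift it to a map $\pi_i\colon Q_i\to X_i$ of $A/\mathfrak r^i$-modules. Put
$M_0=\bigoplus_{i\le m}Q_i\in\operatorname{add}M$ and $\pi=(\pi_i)\colon M_0\to X$.

By induction on $i$, $X_i=\sum_{j\le i}\pi_j(Q_j)$. So every $x\in X_i$ with $i\le m$ is the image
under $\pi$ of an element of $\bigoplus_{j\le i}Q_j$, which is killed by $\mathfrak r^i$; this means
that every map $A/\mathfrak r^i\to X$ lifts to $M_0$. For $i>m$ every map $A/\mathfrak r^i\to X$
factors through $A/\mathfrak r^m$ and lifts as well. Hence $\pi$ is a surjective right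
$\operatorname{add}M$-approximation.

Let $\pi(q_1,\dots,q_m)=0$. Then $\pi_m(q_m)\in X_{m-1}$. The kernel of a projective cover of a
semisimple module is the radical of the cover, so $q_m\in\mathfrak rQ_m$ and
$\mathfrak r^{m-1}q_m=0$. Also $\mathfrak r^{m-1}Q_j=0$ for $j<m$. So
$\mathfrak r^{m-1}\ker\pi=0$. For $m=1$ this says $\ker\pi=0$; for $m>1$ we apply induction to
$\ker\pi$ and splice. This proves the claim.

For $m=n$ the claim gives length $n-1$. Self-injectivity saves one more step:
\emph{if $X$ has no nonzero projective summand, then $\mathfrak r^{n-1}X=0$.} Otherwise there are a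
primitive idempotent $\epsilon$ and $x\in\epsilon X$ with $\mathfrak r^{n-1}x\ne 0$. The map
$A\epsilon\to X$, $u\mapsto ux$, is nonzero on $\mathfrak r^{n-1}\epsilon$, which lies in the socle
of $A\epsilon$ because $\mathfrak r^n=0$. This socle is simple, since $A\epsilon$ is indecomposable
injective. A nonzero kernel would contain it, so the map is injective. Hence $X$ contains a copy of
the injective module $A\epsilon$, which is then a nonzero projective summand, a contradiction.

Now write $X=P\oplus X'$ with $P$ projective and $X'$ without nonzero projective summands. As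
$P\in\operatorname{add}M$, the claim for $X'$ and $m=n-1$ gives an $M$-resolution of $X$ of length
at most $n-2$, and Lemma~\ref{lem:res}(ii) gives $\operatorname{gl.dim}\operatorname{End}_A(M)\le n$.
\end{proof}

\begin{lemma}\label{lem:double}
Let $B\ne 0$ be a finite-dimensional $k$-algebra with $(\operatorname{rad}B)^\ell=0$, $\ell\ge 1$.
Put
\[
\hat B=\begin{pmatrix}B&DB\\ DB&B\end{pmatrix}
\]
with matrix multiplication, the bimodule structure of $DB$, and $DB\cdot DB=0$. Then $\hat B$ is
self-injective, $(\operatorname{rad}\hat B)^{\ell+1}=0$, and $e\hat Be=B$ for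
$e=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Hence $\operatorname{rep.dim}(\hat B)\le\ell+1$.
\end{lemma}

\begin{proof}
A product of three entries vanishes for both bracketings if at least two of them lie in $DB$; in
the other cases associativity is that of $B$ or a bimodule axiom. Clearly $e\hat Be=B$.

For $a=\begin{pmatrix}b_1&\theta\\ \eta&b_2\end{pmatrix}$ put $t(a)=\theta(1)+\eta(1)$. If
$a'=\begin{pmatrix}b_1'&\theta'\\ \eta'&b_2'\end{pmatrix}$, the off-diagonal entries of $aa'$ are
$b_1\theta'+\theta b_2'$ and $\eta b_1'+b_2\eta'$. Since $(b\theta)(1)=\theta(b)=(\theta b)(1)$,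
\[
t(aa')=\theta'(b_1)+\theta(b_2')+\eta(b_1')+\eta'(b_2).
\]
This bilinear form pairs $b_1$ with $\theta'$, $\theta$ with $b_2'$, $\eta$ with $b_1'$ and $b_2$
with $\eta'$ by evaluation, so it is nondegenerate. Hence $a'\mapsto t(-\,a')$ is bijective from
$\hat B$ to $D(\hat B_{\hat B})$, and it is left linear because $a\cdot t(-\,a')=t(-\,aa')$. So
$\hat B\cong D(\hat B_{\hat B})$ is an injective left module.

Let $J=\operatorname{rad}B$ and consider the ideal
$\mathfrak a=\begin{pmatrix}J&DB\\ DB&J\end{pmatrix}$, whose quotient $B/J\times B/J$ is semisimple.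
We show $\mathfrak a^{\ell+1}=0$; then $\mathfrak a=\operatorname{rad}\hat B$. The entries of a
product of $\ell+1$ elements of $\mathfrak a$ are sums of words of length $\ell+1$ with letters in
$J$ and $DB$. A word without a letter from $DB$ lies in $J^{\ell+1}=0$. A word with at least two
letters from $DB$ vanishes. A word with exactly one is $b\theta b'$ with $b\in J^p$, $b'\in J^q$ and
$p+q=\ell$ (where $J^0=B$), and it vanishes since $(b\theta b')(x)=\theta(b'xb)$ and
$b'xb\in J^\ell=0$. The last statement is Lemma~\ref{lem:auslander} with $n=\ell+1$.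
\end{proof}

The idempotent in Lemma~\ref{lem:double} is indeed outside the range of the known result recalled in
the introduction: for $Y=B$ the nonzero subspace $DB\otimes_BB=DB$ of $\hat Be\otimes_BB$ is killed
by $a_B$, because $DB\cdot DB=0$.

\section{The lower bound: point modules}\label{sec:lower}

From now on $k$ is an infinite field. Let $N\ge 1$ and let $R=k[x_0,\dots,x_N]$ with its standard
grading; $R_m=0$ for $m<0$.

\subsection{The algebra $E_N$ and its point modules}

Let $E=E_N$ be the algebra with orthogonal idempotents $e_0,\dots,e_N$, $1=\sum_ce_c$, and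
\[
e_cEe_d=R_{d-c},
\]
with multiplication from $R$. So $e_cEe_c=k$ and $e_cEe_d=0$ for $c>d$. The indecomposable
projective modules are the $Ee_d$, and the composition factors of $\operatorname{rad}Ee_d$ are
simple modules at vertices $c<d$. By induction on $d$ the simple module at $d$ has projective
dimension at most $d$, so $E$ has finite global dimension.

For $p=(p_1,\dots,p_N)\in k^N$ put $\hat p=(1,p_1,\dots,p_N)$. The \emph{point module} $S_p$ has
$e_cS_p=k1_c$ for $0\le c\le N$, and $r\in e_cEe_d$ acts by $r1_d=r(\hat p)1_c$. These modules form
an $N$-parameter family, and what we use is that no single module can resolve all of them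
quickly.

\begin{proposition}\label{prop:points}
For every finitely generated $E$-module $X$ there is $p\in k^N$ such that every exact sequence
\[
0\to X_r\to\dots\to X_0\to S_p\to 0\qquad\text{with all }X_i\in\operatorname{add}X
\]
has $r\ge N$.
\end{proposition}

For $N=1$ this is visible directly. An $E_1$-module $V$ is a pair of linear maps
$x_0,x_1\colon e_1V\to e_0V$. On $S_p$ the map $x_1$ is $p_1$ times the nonzero map $x_0$, so the
modules $S_p$ are pairwise nonisomorphic, and they are indecomposable because they are generated by
$1_1$ and have simple top. Only finitely many of them lie in $\operatorname{add}X$, so for some $p$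
the case $r=0$ is excluded. Here we see that $k$ must be infinite: over a finite field, the sum $X$
of all $S_p$, $p\in k^N$, violates the proposition for every $N\ge 1$.

For general $N$ we regard the parameters as coordinates on affine space, with ring
$Q=k[t_1,\dots,t_N]$. We construct a functor $\Phi$ that turns $S_p$ into the residue field of the
point $p$, which has projective dimension $N$ over $Q$. For any given $X$, the cohomology of
$\Phi(X)$ is free near a general point. If $\Phi$ were an exact functor to modules, a resolution of
$S_p$ by summands of $X$ would become a free resolution of the residue field, locally at $p$, and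
its length would be at least $N$. But $\Phi$ is only a functor between derived categories. The
substitute for counting the length of a free resolution is counting \emph{ghosts}.

\subsection{Ghosts}

Let $O$ be a commutative Noetherian ring and $D^b(O\text{-mod})$ the bounded derived category of
its finitely generated modules. A morphism in $D^b(O\text{-mod})$ is a \emph{ghost} if it induces
zero on all cohomology modules. A composite of morphisms one of which is a ghost is a ghost. Call
an object \emph{shift-free} if it is isomorphic to a finite, possibly empty, direct sum of shifts of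
$O$. Since $\operatorname{Hom}(O[j],V)=H^{-j}(V)$, every ghost with shift-free source is zero.

\begin{lemma}\label{lem:ghost}
Let $r\ge 0$ and let $C_{i+1}\to F_i\to C_i\xrightarrow{\delta_i}C_{i+1}[1]$, $0\le i<r$, be
triangles in $D^b(O\text{-mod})$ such that $F_0,\dots,F_{r-1}$ and $C_r$ are shift-free. Then every
composite of $r+1$ ghosts starting at $C_0$ is zero.
\end{lemma}

\begin{proof}
We show by descending induction on $i$ that every composite of $r-i+1$ ghosts starting at $C_i$, or
at a shift of it, is zero. For $i=r$ this holds because $C_r$ is shift-free. Let $i<r$ and let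
$v_{r-i}\cdots v_1u$ be a composite of ghosts, where $u$ starts at $C_i$. The composite of
$F_i\to C_i$ with $u$ is a ghost with shift-free source, so it vanishes. Hence $u=u'\delta_i$ for
some $u'$ starting at $C_{i+1}[1]$. Now $v_{r-i}\cdots v_2(v_1u')$ is a composite of $r-i$ ghosts
starting at $C_{i+1}[1]$, and it is zero by induction. Shifts are treated in the same way.
\end{proof}

\begin{lemma}\label{lem:koszulghost}
Let $O$ be a regular local ring of dimension $N\ge 1$ with residue field $\kappa$. There is a nonzero
composite of $N$ ghosts starting at $\kappa$.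
\end{lemma}

\begin{proof}
Let $F_\bullet\to\kappa$ be the minimal free resolution, which has length exactly $N$, and let
$\Omega^j\kappa$ be its syzygies, with $\Omega^0\kappa=\kappa$. The sequences
$0\to\Omega^{j+1}\kappa\to F_j\to\Omega^j\kappa\to 0$ give morphisms
\[
\Omega^j\kappa[j]\to\Omega^{j+1}\kappa[j+1],\qquad 0\le j<N,
\]
which are ghosts because source and target have cohomology in different degrees. Their composite
$\kappa\to\Omega^N\kappa[N]$ is, up to sign, the class of the identity in
\[
\operatorname{Ext}^N_O(\kappa,\Omega^N\kappa)=
\operatorname{Hom}(F_N,\Omega^N\kappa)\big/\operatorname{im}\operatorname{Hom}(F_{N-1},\Omega^N\kappa),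
\qquad F_N=\Omega^N\kappa\ne 0.
\]
If it were zero, the inclusion $F_N\to F_{N-1}$ would be a split monomorphism, so it would stay
injective modulo the maximal ideal $\mathfrak m$. But its image lies in $\mathfrak mF_{N-1}$ by
minimality, and $F_N\ne 0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:points}}

\emph{The functor.} Let $L=\bigoplus_{c=0}^NQ\ell_c$ be the $Q$-$E$-bimodule in which
\[
\ell_cr=r(1,t_1,\dots,t_N)\,\ell_d\qquad\text{for }r\in e_cEe_d.
\]
As $E$ has finite global dimension, every $E$-module has a finite resolution by finitely generated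
projective modules, and we obtain a triangle functor
$\Phi=L\otimes^{\mathbf L}_E-\colon D^b(E\text{-mod})\to D^b(Q\text{-mod})$. We have
$\Phi(Ee_c)=Le_c=Q\ell_c\cong Q$. If $r\in e_cEe_d$, then right multiplication by $r$, which is a
map $Ee_c\to Ee_d$, becomes multiplication by $r(1,t)$ on $Q$, where $t=(t_1,\dots,t_N)$.

\emph{The image of a point module.} Let $\mathfrak m_p=(t_1-p_1,\dots,t_N-p_N)$. We claim
$\Phi(S_p)\cong Q/\mathfrak m_p$. Let $l_i=x_i-p_ix_0$ for $1\le i\le N$; these forms vanish at
$\hat p$. Consider the Koszul complex
\[
0\to Ee_0\otimes\Lambda^Nk^N\to\dots\to Ee_{N-m}\otimes\Lambda^mk^N\to\dots\to Ee_N\to S_p\to 0,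
\]
where the last map is $u\mapsto u1_N$ and, with $v_1,\dots,v_N$ the standard basis of $k^N$, the
other differentials are
\[
u\otimes v_{i_1}\wedge\dots\wedge v_{i_m}\mapsto
\sum_j(-1)^{j-1}ul_{i_j}\otimes v_{i_1}\wedge\dots\widehat{v_{i_j}}\dots\wedge v_{i_m},
\qquad l_{i_j}\in R_1=e_{N-m}Ee_{N-m+1}.
\]
The $e_a$-part of the projective terms is $R_{N-m-a}\otimes\Lambda^mk^N$, $0\le m\le N$; this is the
degree $N-a$ part of the Koszul resolution of $R/(l_1,\dots,l_N)$ over $R$. The linearly independent
linear forms $l_i$ are a regular sequence, and $R/(l_1,\dots,l_N)\cong k[x_0]$ is one-dimensional in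
each degree $\ge 0$, via evaluation at $\hat p$, which is exactly how $u\in e_aEe_N$ acts on $1_N$.
So the complex is exact, and it is a projective resolution of $S_p$. Since $l_i(1,t)=t_i-p_i$,
applying $L\otimes_E-$ to this resolution gives the Koszul complex over $Q$ on the regular sequence
$t_1-p_1,\dots,t_N-p_N$, which resolves $Q/\mathfrak m_p$.

\emph{The choice of $p$.} $\Phi(X)$ is represented by a bounded complex of finitely generated free
$Q$-modules, so it has finitely many nonzero cohomology modules, all finitely generated. Let $W$ be
one of them. Elements of $W$ whose images form a basis of $W\otimes_Q\operatorname{Frac}(Q)$ define a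
map $Q^n\to W$ with torsion kernel and cokernel. The kernel is $0$, and the cokernel is killed by
some nonzero $q_W\in Q$, so $W$ becomes free after inverting $q_W$. Let $q\neq 0$ be the product of
the $q_W$. As $k$ is infinite, there is $p\in k^N$ with $q(p)\ne 0$. Fix it.

Let $O=Q_{\mathfrak m_p}$, a regular local ring of dimension $N$ with residue field $\kappa=k$, and
put $\Psi=O\otimes_Q\Phi$. This is a triangle functor to $D^b(O\text{-mod})$ since $O$ is flat over
$Q$. We have $\Psi(S_p)\cong\kappa$. We claim that $\Psi(X')$ is shift-free for every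
$X'\in\operatorname{add}X$. Since $q$ is invertible in $O$, the cohomology modules of
$V=\Psi(X')$ are direct summands of finitely generated free modules, hence free, as $O$ is local. A
basis of $H^n(V)$ consists of elements of $H^n(V)=\operatorname{Hom}(O[-n],V)$, so it defines a
morphism $H^n(V)[-n]\to V$ that induces the identity on $H^n$. Together these give a morphism
$\bigoplus_nH^n(V)[-n]\to V$ that is an isomorphism on cohomology, hence an isomorphism.

\emph{Conclusion.} Let $0\to X_r\to\dots\to X_0\to S_p\to 0$ be exact with
$X_i\in\operatorname{add}X$. Put $K_0=S_p$ and $K_{i+1}=\ker(X_i\to K_i)$ for $0\le i<r$, so that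
$K_r\cong X_r$. The short exact sequences $0\to K_{i+1}\to X_i\to K_i\to 0$ give triangles
$\Psi(K_{i+1})\to\Psi(X_i)\to\Psi(K_i)\to\Psi(K_{i+1})[1]$ to which Lemma~\ref{lem:ghost} applies.
So every composite of $r+1$ ghosts starting at $\Psi(K_0)\cong\kappa$ is zero, and the same then
holds for composites of more than $r+1$ ghosts. By Lemma~\ref{lem:koszulghost} some composite of $N$
ghosts starting at $\kappa$ is nonzero. Hence $N<r+1$, that is, $r\ge N$. \qed

\subsection{A criterion}

To bound $\operatorname{rep.dim}(B)$ from below for another algebra $B$, we transport resolutions of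
$B$-modules to resolutions of point modules. This works with any functor $\operatorname{Hom}_B(T,-)$
for which $T$ is a summand of every generator-cogenerator, up to multiplicity.

\begin{proposition}\label{prop:criterion}
Let $B$ be a finite-dimensional $k$-algebra, let $T\in\operatorname{add}(B\oplus DB)$, and let
$\tau\colon E_N\to\operatorname{End}_B(T)^{\mathrm{op}}$ be a homomorphism of $k$-algebras. Regard
$\operatorname{Hom}_B(T,Y)$ as an $E_N$-module by $r\varphi=\varphi\,\tau(r)$. If for every
$p\in k^N$ there is $Y_p\in B\text{-mod}$ with $\operatorname{Hom}_B(T,Y_p)\cong S_p$ as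
$E_N$-modules, then $\operatorname{rep.dim}(B)\ge N+2$.
\end{proposition}

\begin{proof}
Let $M$ be a generator-cogenerator with $d=\operatorname{gl.dim}\operatorname{End}_B(M)<\infty$ (if
there is none, there is nothing to show) and let $r=\max(d-2,0)$. Choose $p$ as in
Proposition~\ref{prop:points} for the $E_N$-module $X=\operatorname{Hom}_B(T,M)$. By
Lemma~\ref{lem:res}(i), $Y_p$ has an $M$-resolution $0\to M_r\to\dots\to M_0\to Y_p\to 0$. Since $M$
is both a generator and a cogenerator, $T\in\operatorname{add}M$, so the sequence stays exact under
$\operatorname{Hom}_B(T,-)$: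
\[
0\to\operatorname{Hom}_B(T,M_r)\to\dots\to\operatorname{Hom}_B(T,M_0)\to
\operatorname{Hom}_B(T,Y_p)\cong S_p\to 0 .
\]
Its terms $\operatorname{Hom}_B(T,M_i)$ lie in $\operatorname{add}X$. So $r\ge N\ge 1$ and
$d=r+2\ge N+2$.
\end{proof}

With $B=T=E_N$ and $Y_p=S_p$ we get $\operatorname{rep.dim}(E_N)\ge N+2$. The algebra $E_N$ itself
does not contradict \eqref{eq:consequence}, however, and for its double the upper and the lower
bound meet.

\begin{corollary}\label{cor:Ehat}
$\operatorname{rep.dim}(\hat E_m)=m+2$ for every $m\ge 1$.
\end{corollary}

\begin{proof}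
The ideal $\bigoplus_{c<d}e_cE_me_d$ has semisimple quotient $k^{m+1}$, and its $(m+1)$-st power is
zero since there are no $m+2$ increasing vertices. So it is the radical, and
Lemma~\ref{lem:double} with $\ell=m+1$ gives ``$\le$''. For ``$\ge$'' we apply
Proposition~\ref{prop:criterion} with $N=m$ to the projective $\hat E_m$-module $T=\hat E_me$, where
$\operatorname{End}(T)^{\mathrm{op}}=e\hat E_me=E_m$ and $\operatorname{Hom}(T,Y)=eY$, and to
$Y_p=\hat E_me\otimes_{E_m}S_p$, for which $eY_p=S_p$.
\end{proof}

Thus we need an algebra $B$ that is \emph{shorter} than $E_N$ but on which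
Proposition~\ref{prop:criterion} still works. The criterion leaves room for this: $T$ may mix
projective and injective modules.

\section{The smallest case by hand}\label{sec:example}

Let $N=3$, so $R=k[x_0,x_1,x_2,x_3]$ and $\dim R_m=1,4,10,20$ for $m=0,1,2,3$. The algebra $E=E_3$
has the chain of vertices $0<1<2<3$, and $(\operatorname{rad}E)^3\ne 0$. We keep the vertices
$0,1,3$ with everything between them, and attach vertex $2$ on the other side. That is, $B=B_1$ has
idempotents $e_0,\dots,e_3$ with $e_uBe_u=k$,
\[
e_0Be_1=R_1,\quad e_1Be_3=R_2,\quad e_0Be_3=R_3,\quad e_2Be_0=D(R_2),\quad e_2Be_1=D(R_1),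
\]
and all other $e_uBe_v=0$. The multiplication is that of $R$ and its action on the duals: for
$f\in D(R_2)$ and $x\in R_1=e_0Be_1$, $fx\in D(R_1)$ is $y\mapsto f(xy)$. So
$\dim B=4+(4+10+20)+(10+4)=52$.

\emph{$B$ is short.} The pairs of radical spaces with a product that can be nonzero are
$e_0Be_1\cdot e_1Be_3$ and $e_2Be_0\cdot e_0Be_1$. A nonzero product of elements of three such
spaces would have to run through $2,0,1,3$, but it lies in $e_2Be_3=0$. So
$(\operatorname{rad}B)^3=0$ and $\operatorname{rep.dim}(\hat B)\le 4$ by Lemma~\ref{lem:double};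
here $\dim\hat B=4\cdot 52=208$.

\emph{$B$ still sees $E_3$.} Let $T_0,T_1,T_3$ be the projective modules $Be_0,Be_1,Be_3$ and let
$T_2$ be the injective module $D(e_2B)$. Their components at the vertices $0,1,3$ are
\[
T_0:(k,0,0),\qquad T_1:(R_1,k,0),\qquad T_2:(R_2,R_1,0),\qquad T_3:(R_3,R_2,k),
\]
where for $T_2$ we use $D(D(R_i))=R_i$. These are exactly the components of
$Ee_0,Ee_1,Ee_2,Ee_3$ at these vertices. Only the components at vertex $2$ have changed their role;
for instance, the component $k$ of $Ee_2$ there is the top of $Ee_2$, while the component $k$ of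
$T_2$ is the socle of $T_2$. A linear form $r\in R_1$ gives maps
\[
T_0\to T_1\to T_2\to T_3 ,
\]
namely right multiplication by $r$; the map $Be_1\to T_2$ that sends $e_1$ to
$r\in R_1=e_1T_2$; and the map that kills the socle of $T_2$ and multiplies $R_2$ and $R_1$ by $r$.

Now let $p\in k^3$ and let $Y_p$ be the $B$-module with components $k,k,k$ at $0,1,3$ and zero at
$2$, on which polynomials act by their values at $\hat p$. It is $S_p$ with vertex $2$ deleted. The
point is that $\operatorname{Hom}_B(T,Y_p)$ with $T=\bigoplus_cT_c$ recovers the deleted vertex.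
Indeed $\operatorname{Hom}_B(T_c,Y_p)=e_cY_p=k$ for $c=0,1,3$. A homomorphism $T_2\to Y_p$ is a pair
of linear maps $\phi_1\colon R_1\to k$, $\phi_0\colon R_2\to k$ with
$\phi_0(xy)=x(\hat p)\phi_1(y)$ for $x,y\in R_1$. Since $xy=yx$,
\[
x(\hat p)\phi_1(y)=y(\hat p)\phi_1(x),
\]
and $y=x_0$ gives $\phi_1(x)=x(\hat p)\phi_1(x_0)$. So $\phi_1$ is a multiple of evaluation at
$\hat p$, and $\phi_0$ is the same multiple of it on $R_2$. Conversely, every multiple of evaluation
is allowed. Hence $\operatorname{Hom}_B(T_2,Y_p)\cong k$.
We shall check below, for all $s$, that the maps above make $\operatorname{Hom}_B(T,Y_p)$ an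
$E_3$-module isomorphic to $S_p$. Then Proposition~\ref{prop:criterion} gives
$\operatorname{rep.dim}(B)\ge 5$, while $\operatorname{rep.dim}(\hat B)\le 4$.

The recovery of vertex $2$ uses \emph{two} vertices in front of it. If only vertex $0$ were kept in
front of the moved block, there would be no map $\phi_1$ and no condition on $\phi_0$: a moved vertex
$c\ge 1$ would give the Hom space $D(R_c)$, which is not one-dimensional.

\section{The algebras $B_s$}\label{sec:Bs}

\subsection{Construction and Loewy length}

Let $s\ge 1$, $N=2s+1$ and $E=E_N$. Divide the vertices $0,\dots,N$ into three consecutive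
intervals, the head $\{0,1\}$, the middle $\Gamma$ and the tail $\Sigma$, and let $\Delta$ consist of
the head and the tail:
\[
\Gamma=\{2,\dots,s+1\},\qquad \Sigma=\{s+2,\dots,2s+1\},\qquad
\Delta=\{0,1\}\cup\Sigma .
\]
Put $\varepsilon=\sum_{a\in\Delta}e_a$, $\gamma=\sum_{i\in\Gamma}e_i$,
$\Lambda=\varepsilon E\varepsilon$, $G=\gamma E\gamma$. The $\Lambda$-$G$-bimodule
$\varepsilon E\gamma$ has as its dual the $G$-$\Lambda$-bimodule $Z=D(\varepsilon E\gamma)$, and we let
\[
B=B_s=\begin{pmatrix}\Lambda&0\\ Z&G\end{pmatrix}.
\]
In components: $e_aBe_b=R_{b-a}$ for $a,b\in\Delta$; $e_iBe_j=R_{j-i}$ for $i,j\in\Gamma$;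
$e_aBe_i=0$ and $e_iBe_a=D(R_{i-a})$ for $i\in\Gamma$, $a\in\Delta$. The last space is zero unless
$a\in\{0,1\}$. See Figure~\ref{fig:Bs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node at (-1.6,0) {$E_{2s+1}$:};
\node[draw,rounded corners,inner sep=6pt] (a) at (0,0) {$0,1$};
\node[draw,rounded corners,inner sep=6pt] (b) at (3.2,0) {$\Gamma=\{2,\dots,s+1\}$};
\node[draw,rounded corners,inner sep=6pt] (c) at (7.9,0) {$\Sigma=\{s+2,\dots,2s+1\}$};
\draw[->] (a) -- (b);
\draw[->] (b) -- (c);
\node at (-1.6,-1.7) {$B_s$:};
\node[draw,rounded corners,inner sep=6pt] (d) at (0.8,-1.7) {$\Gamma=\{2,\dots,s+1\}$};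
\node[draw,rounded corners,inner sep=6pt] (f) at (4.4,-1.7) {$0,1$};
\node[draw,rounded corners,inner sep=6pt] (g) at (7.9,-1.7) {$\Sigma=\{s+2,\dots,2s+1\}$};
\draw[->] (d) -- node[above] {dual} (f);
\draw[->] (f) -- (g);
\end{tikzpicture}
\caption{Passing from $E_{2s+1}$ to $B_s$. An arrow from one block to another means that
$e_uEe_v\ne 0$, respectively $e_uBe_v\ne 0$, for all $u$ in the first and $v$ in the second block;
only arrows between neighboring blocks are drawn. The block $\Gamma$ is moved to the front and
attached to $\{0,1\}$ by the dual spaces $D(R_{i-a})$. In $E_{2s+1}$ there are nonzero products of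
elements along all $2s+2$ vertices. In $B_s$ every product of an element from $\Gamma$ to $\{0,1\}$
with one from $\{0,1\}$ to $\Sigma$ is zero, and nonzero products run through at most $s+2$
vertices.}
\label{fig:Bs}
\end{figure}

\begin{lemma}\label{lem:loewy}
$(\operatorname{rad}B_s)^{s+2}=0$.
\end{lemma}

\begin{proof}
We have $e_uBe_u=k$ for all $u$. For $u\ne v$, $e_uBe_v\ne 0$ only if $u<v$ in $\Delta$, or $u<v$ in
$\Gamma$, or $u\in\Gamma$ and $v\in\{0,1\}$. Consider a nonzero product of $m\ge 1$ factors from
spaces $e_{u_{j-1}}Be_{u_j}$ with $u_{j-1}\ne u_j$. The indices increase within $\Gamma$ and within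
$\Delta$, and a sequence that has entered $\Delta$ stays there. So $u_0,\dots,u_m$ are distinct.
Either all of them lie in $\Delta$, or $u_0\in\Gamma$. In the second case the product is a nonzero
element of $e_{u_0}Be_{u_m}$, so $u_m\in\Gamma\cup\{0,1\}$. If $u_m\in\Gamma$, then all $u_j$ lie in
$\Gamma$; otherwise $u_m\in\{0,1\}$, and as the indices increase within $\Delta$, all of those
in $\Delta$ lie in $\{0,1\}$. So all $u_j$ lie in $\Delta$ or all lie in $\Gamma\cup\{0,1\}$.
Both sets have $s+2$ elements, hence $m\le s+1$.

Since $u_0\ne u_m$ for every such product, $\bigoplus_{u\ne v}e_uBe_v$ is an ideal. Its quotient is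
semisimple, and its $(s+2)$-nd power is zero by what we have shown. So it is $\operatorname{rad}B$,
and the lemma follows.
\end{proof}

The proof shows why we take the middle and the tail of the same size: for a given number of
vertices, this makes the larger of $|\Delta|$ and $|\Gamma|+2$ as small as possible.

\subsection{The modules $T_c$}

Put
\[
T_c=Be_c\ \text{ for }c\in\Delta\ \text{(projective)},\qquad
T_c=D(e_cB)\ \text{ for }c\in\Gamma\ \text{(injective)},\qquad T=\bigoplus_{c=0}^NT_c .
\]
Since $\varepsilon B\gamma=0$, the map $b\mapsto\varepsilon b\varepsilon$ is a homomorphism of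
algebras $B\to\Lambda$. For the same reason, for each $B$-module $V$ the subspace $\gamma V$ is a
submodule, and $B$ acts on $V/\gamma V\cong\varepsilon V$ through $\Lambda$. Every $B$-homomorphism
$V\to V'$ maps $\varepsilon V$ to $\varepsilon V'$ and $\gamma V$ to $\gamma V'$. We call its
restriction $\varepsilon V\to\varepsilon V'$ its \emph{$\varepsilon$-part}.

The modules $T_c$ are chosen so that
\begin{equation}\label{eq:epspart}
\varepsilon T_c\cong\varepsilon Ee_c\quad\text{as $\Lambda$-modules, for all }c .
\end{equation}
For $c\in\Delta$, $\varepsilon T_c=\Lambda e_c=\varepsilon Ee_c$. For $c\in\Gamma$,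
$\varepsilon T_c=D(e_cB\varepsilon)=D(e_cZ)=DD(\varepsilon Ee_c)$, and we identify
$u\in\varepsilon Ee_c$ with the functional $z\mapsto z(u)$ on $e_cZ=D(\varepsilon Ee_c)$. This is
$\Lambda$-linear, because $(z\lambda)(u)=z(\lambda u)$. We also note that
\begin{equation}\label{eq:tail}
\gamma T_d=0\quad\text{and}\quad T_d=\Lambda e_d\qquad\text{for }d\in\Sigma,
\end{equation}
since $\gamma Be_d=Ze_d=D(e_dE\gamma)=0$, as $e_dEe_i=R_{i-d}=0$ for $i\in\Gamma$.

Next we let $E$ act. For $r\in e_cEe_d$ we define a $B$-linear map $\tau(r)\colon T_c\to T_d$ whose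
$\varepsilon$-part is right multiplication
$\varepsilon Ee_c\to\varepsilon Ee_d$, $u\mapsto ur$. If $c>d$, then $r=0$ and we put $\tau(r)=0$.
Let $c\le d$.
\begin{itemize}
\item $c,d\in\Delta$: $\tau(r)$ is the map $Be_c\to Be_d$, $x\mapsto xr$.
\item $c\in\Delta$, $d\in\Gamma$: $\tau(r)$ is the map $Be_c\to T_d$ that sends $e_c$ to
$r\in e_cEe_d\subseteq\varepsilon T_d$.
\item $c,d\in\Gamma$: $\tau(r)=D(\lambda_r)$ with $\lambda_r\colon e_dB\to e_cB$, $x\mapsto rx$. On
$\varepsilon$-parts it sends $u\in\varepsilon Ee_c$ to the functional
$z\mapsto(rz)(u)=z(ur)$ on $e_dZ$, that is, to $ur$.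
\item $c\in\Gamma$, $d\in\Delta$: then $d\in\Sigma$ because $c\le d$, and $\tau(r)$ is the composite
$T_c\to T_c/\gamma T_c=\varepsilon Ee_c\xrightarrow{\,\cdot r\,}\varepsilon Ee_d=\Lambda e_d=T_d$.
It is $B$-linear because $B$ acts through $\Lambda$ on $T_c/\gamma T_c$ and, by \eqref{eq:tail}, on
$T_d$.
\end{itemize}
We regard $\tau(r)$ as an endomorphism of $T$ that is zero on the other summands, and extend $\tau$
additively to $E=\bigoplus_{c,d}e_cEe_d$.

\begin{lemma}\label{lem:tau}
The map $\tau\colon E\to\operatorname{End}_B(T)^{\mathrm{op}}$ is a homomorphism of $k$-algebras.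
\end{lemma}

\begin{proof}
The definition is $k$-linear in $r$, and $\tau(e_c)$ is the identity of $T_c$. It remains to show
\[
\tau(rr')=\tau(r')\tau(r)\qquad\text{for }r\in e_cEe_d,\ r'\in e_dEe_l .
\]
If $c>d$ or $d>l$, then $r=0$ or $r'=0$ and both sides vanish. Let $c\le d\le l$. Both sides are
$B$-linear maps $T_c\to T_l$ with the same $\varepsilon$-part $u\mapsto urr'$. In two cases this is
enough. If $c\in\Delta$, then $T_c$ is generated by $e_c\in\varepsilon T_c$. If $l\in\Sigma$, then
$\gamma T_l=0$ by \eqref{eq:tail}, so both sides vanish on $\gamma T_c$. In the remaining case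
$c\in\Gamma$ and $l\notin\Sigma$. Then $c\le d\le l$ forces $c,d,l\in\Gamma$, and
$D(\lambda_{r'})D(\lambda_r)=D(\lambda_r\lambda_{r'})=D(\lambda_{rr'})$.
\end{proof}

\subsection{Recovering the point modules}

\begin{lemma}\label{lem:recover}
For $p\in k^N$ let $Y_p$ be the $\Lambda$-module $\varepsilon S_p$, viewed as a $B$-module via
$B\to\Lambda$. Then $\operatorname{Hom}_B(T,Y_p)\cong S_p$ as $E$-modules.
\end{lemma}

\begin{proof}
For each $c$ let $\varphi_c\colon T_c\to T_c/\gamma T_c=\varepsilon Ee_c\to\varepsilon S_p=Y_p$, where
the last map is the $\Lambda$-homomorphism $u\mapsto u1_c$. It is $B$-linear. For $r\in e_cEe_d$ the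
map $r\varphi_d=\varphi_d\,\tau(r)$ vanishes on $\gamma T_c$, and on $\varepsilon$-parts it is
\[
u\mapsto(ur)1_d=u(r1_d)=r(\hat p)\,u1_c .
\]
So $r\varphi_d=r(\hat p)\varphi_c$, and $1_c\mapsto\varphi_c$ defines an $E$-homomorphism
$S_p\to\operatorname{Hom}_B(T,Y_p)$. It remains to show that each $\operatorname{Hom}_B(T_c,Y_p)$ is
one-dimensional and spanned by $\varphi_c$.

For $c\in\Delta$, $\operatorname{Hom}_B(Be_c,Y_p)=e_cY_p=k1_c$, and $\varphi_c(e_c)=1_c$.

Let $c\in\Gamma$, so $c\ge 2$. As $\gamma Y_p=0$, every $B$-homomorphism $T_c\to Y_p$ kills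
$\gamma T_c$, so
$\operatorname{Hom}_B(T_c,Y_p)=\operatorname{Hom}_\Lambda(\varepsilon Ee_c,\varepsilon S_p)$. The only
nonzero components of $\varepsilon Ee_c$ are $e_1Ee_c=R_{c-1}$ and $e_0Ee_c=R_c$, and the only
nonscalar action between them is that of $e_0\Lambda e_1=R_1$. So a homomorphism is a pair of linear
maps $\phi_1\colon R_{c-1}\to k$, $\phi_0\colon R_c\to k$ with
\begin{equation}\label{eq:hom}
\phi_0(xu)=x(\hat p)\phi_1(u)\qquad\text{for }x\in R_1,\ u\in R_{c-1}.
\end{equation}
For $x\in R_1$ and $w\in R_{c-2}$ we evaluate $\phi_0(x_0xw)$ in two ways and use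
$x_0(\hat p)=1$:
\[
\phi_1(xw)=\phi_0(x_0xw)=x(\hat p)\phi_1(x_0w).
\]
So in any monomial of degree $c-1$ we may replace the variables by $x_0$ one at a time, at the cost
of their values at $\hat p$, and obtain
$\phi_1(u)=\alpha\,u(\hat p)$ for all $u\in R_{c-1}$, where $\alpha=\phi_1(x_0^{c-1})$. Since
$R_c=R_1R_{c-1}$, \eqref{eq:hom} gives $\phi_0(v)=\alpha\,v(\hat p)$ for all $v\in R_c$. The pair with
$\alpha=1$ is $\varphi_c$, which is nonzero because it sends $x_0^c\in e_0Ee_c$ to $1_0$.
\end{proof}

\begin{proposition}\label{prop:Bs}
$\operatorname{rep.dim}(B_s)\ge N+2=2s+3$.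
\end{proposition}

\begin{proof}
Each $T_c$ is projective or injective, so $T\in\operatorname{add}(B\oplus DB)$. By
Lemmas~\ref{lem:tau} and~\ref{lem:recover} the hypotheses of Proposition~\ref{prop:criterion} hold.
\end{proof}

Note how both halves of the definition of a generator-cogenerator are used here: the head and the
tail of $E_N$ are seen by projective modules, the middle by injective ones.

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $A_s=\hat B_s$ and $e=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. By Lemma~\ref{lem:loewy} we may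
apply Lemma~\ref{lem:double} with $\ell=s+2$: the algebra $A_s$ is self-injective, $eA_se=B_s$ and
$\operatorname{rep.dim}(A_s)\le s+3$. By Proposition~\ref{prop:Bs},
$\operatorname{rep.dim}(eA_se)\ge 2s+3$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:range}]
(a) The inequality was proved in Section~\ref{sec:res}. If we had $\operatorname{rep.dim}(A_1)\le 3$,
it would give $\operatorname{rep.dim}(eA_1e)\le 3$, contrary to
$\operatorname{rep.dim}(eA_1e)\ge 5$. So $\operatorname{rep.dim}(A_1)=4$ by
Theorem~\ref{thm:main}.

(b) The value of $\operatorname{rep.dim}(A_s)$ is only bounded above by Theorem~\ref{thm:main}; to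
obtain the exact value $d$ we add a factor whose representation dimension we know. Modules over a
product $A'\times A''$ are pairs, endomorphism rings of pairs are products, and a pair is a
generator-cogenerator if and only if both components are. So
\[
\operatorname{rep.dim}(A'\times A'')=\max(\operatorname{rep.dim}A',\operatorname{rep.dim}A'').
\]
For $d\ge 4$ put $A=A_{d-3}\times\hat E_{d-2}$, with $A_{d-3}=\hat B_{d-3}$ as in the proof of
Theorem~\ref{thm:main}. It is self-injective, being a product of
self-injective algebras. By Theorem~\ref{thm:main}, $\operatorname{rep.dim}(A_{d-3})\le d$, and by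
Corollary~\ref{cor:Ehat}, $\operatorname{rep.dim}(\hat E_{d-2})=d$. Hence
$\operatorname{rep.dim}(A)=d$. For the idempotent $(e,0)\in A$, with $e\in A_{d-3}$ as in
Theorem~\ref{thm:main}, the corner $(e,0)A(e,0)\cong B_{d-3}$ has representation dimension at least
$2(d-3)+3=2d-3$, and $2d-3>d$ because $d\ge 4$. The difference is at least $d-3$, so it is
unbounded.
\end{proof}

\begin{thebibliography}{1}
\bibitem{rart}
\emph{The relative Auslander--Reiten theory of modules},
\texttt{http://math0.bnu.edu.cn/\~{}ccxi/Papers/Articles/rart.pdf}.
\end{thebibliography}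

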